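# Uncountable chromatic number without infinitely connected subgraphs

## A graph of chromatic number $\kappa^+$ with no $\kappa$-connected subgraph

All graphs are simple and undirected, and we work in ZFC. For an infinite cardinal $\kappa$, call a graph $H$ *$\kappa$-connected* if $|V(H)|\ge\kappa$ and $H-F$ is connected for every $F\subseteq V(H)$ with $|F|<\kappa$.

**Theorem 1.** For every infinite cardinal $\kappa$ there is a triangle-free graph $G_\kappa$ with $|V(G_\kappa)|=2^\kappa$ and $\chi(G_\kappa)=\kappa^+$ that contains no $\kappa$-connected subgraph. In particular $\chi(G_\omega)=\aleph_1$, and $G_\omega$ contains no infinitely connected subgraph.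

**Theorem 2 (a partial converse).** Let $\mathfrak c=2^{\aleph_0}$. If $|V(G)|<\mathfrak c^{+\omega}$ and $\chi(G)>\mathfrak c$, then $G$ contains $K_{\aleph_0,\mathfrak c^+}$, and hence an infinitely connected subgraph.

Here $\mathfrak c^{+k}$ is the $k$-th cardinal successor of $\mathfrak c$, and $\mathfrak c^{+\omega}=\sup_{k<\omega}\mathfrak c^{+k}$. Under CH we have $\mathfrak c=\aleph_1$ and $\mathfrak c^{+\omega}=\aleph_\omega$. By Theorem 2, a graph of size less than $\aleph_\omega$ without infinitely connected subgraphs then has chromatic number at most $\aleph_1$, and by Theorem 1 the graph $G_\omega$, of size $2^{\aleph_0}=\aleph_1$, attains this bound.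

Theorem 1 answers a question stated as an Open Problem in "Modern Techniques In Combinatorial Set Theory" (https://www.math.uni-hamburg.de/home/joo/InfGraph2/AdvancedLogic2019S_notes.pdf): is there a graph with uncountable chromatic number that contains no infinitely connected subgraph? The answer is yes. In plain words, a graph can be impossible to colour with countably many colours although every infinite piece of it falls apart after the removal of finitely many vertices.

## Chromatic number and infinite connectivity

**Definition (chromatic number).** $\chi(G)$ is the least cardinal $\lambda$ for which there is a map $c:V(G)\to\lambda$ with $c(u)\ne c(v)$ for every edge $uv$. So $\chi(G)$ is uncountable exactly when every $g:V(G)\to\omega$ has a *monochromatic edge*, that is, an edge $uv$ with $g(u)=g(v)$.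

**Definition (infinitely connected).** A graph $H$ is infinitely connected if it is infinite and $H-F$ is connected for every finite $F\subseteq V(H)$. This is $\kappa$-connectedness for $\kappa=\omega$.

An equivalent form is that $H$ is infinite and any two distinct vertices are joined by infinitely many pairwise internally disjoint paths. For one direction, if $u,v\notin F$ and $F$ is finite, then each vertex of $F$ is interior to at most one of the disjoint paths, so some $u$–$v$ path avoids $F$. For the other, let $H$ be infinitely connected and suppose that a maximal family of internally disjoint $u$–$v$ paths is finite. Let $F$ be the finite set of its interior vertices, and pick $w\notin F\cup\{u,v\}$. In $H-F-v$ there is a path from $u$ to $w$, and in $H-F-u$ there is a path from $w$ to $v$. Together they contain a $u$–$v$ path that avoids $F$ and does not use the edge $uv$. This path has an interior vertex, outside $F$, so it is not in the family and could be added to it, a contradiction. We shall only use the definition by deletion.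

Here are some cases to fix the notions. The complete bipartite graph $K_{\aleph_0,\aleph_0}$ is infinitely connected: after deleting finitely many vertices both sides are nonempty, so the rest is connected. The same holds for $K_{\aleph_0,\lambda}$ with $\lambda$ infinite, and for infinite complete graphs. A tree in which all degrees are infinite is not infinitely connected, because deleting any one vertex disconnects it. A graph with a vertex of finite degree is never infinitely connected: delete the neighbours of that vertex.

Now try the question itself. The graph $K_{\aleph_1}$ has uncountable chromatic number but is infinitely connected. Trees have no infinitely connected subgraph (a connected subgraph of a tree is a tree, and an infinite tree has a vertex with at least two neighbours, whose removal disconnects it), but they are 2-chromatic. A graph with all degrees finite has no infinitely connected subgraph, but its components are countable, so it is countably chromatic. The next lemma shows what has to be present in any example.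

**Lemma 3 (greedy colouring).** Let $\lambda$ be an infinite cardinal. If $V(G)$ has a well-ordering in which every vertex has fewer than $\lambda$ smaller neighbours, then $\chi(G)\le\lambda$.

*Proof.* Go along the well-ordering and give each vertex the least ordinal below $\lambda$ not used on its smaller neighbours. Fewer than $\lambda$ ordinals are forbidden, so one is left. $\square$

With $\lambda=\aleph_0$ we see that if $\chi(G)$ is uncountable, then in every well-ordering some vertex has infinitely many smaller neighbours. We must attach vertices to infinite sets again and again, and still create no infinitely connected subgraph.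

## Putting a vertex above every countable set

It is easy to force uncountable chromatic number. Start with a countably infinite independent set $W_0$. For $0<\alpha<\omega_1$ obtain $W_\alpha$ from $\bigcup_{\beta<\alpha}W_\beta$ by adding, for each nonempty countable subset $S$ of it that has not been treated before, a new vertex $t_S$ joined exactly to the elements of $S$. Let $W=\bigcup_{\alpha<\omega_1}W_\alpha$. Every countable $S\subseteq W$ lies in some $W_\alpha$, so $t_S$ exists for every nonempty countable $S$.

Given $c:W\to\omega$, pick for each colour $i$ in the range of $c$ one vertex $w_i$ of that colour, and let $S$ be the set of these $w_i$. The vertex $t_S$ has some colour $i$ in the range, so $w_it_S$ is a monochromatic edge. Hence the chromatic number is uncountable.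

But this graph contains $K_{\aleph_0,\aleph_0}$: the vertices $t_{W_0\cup\{w\}}$, for $w\in W\setminus W_0$, are infinitely many distinct vertices, all joined to all of $W_0$. So the exact point of failure is that many vertices $t$ are attached to the same infinite set.

To repair this, let $t$ be a *sequence* and join it to its entries, but demand that each entry be *addressed* to $t$: the entry in place $\xi$ must itself begin with the part of $t$ that precedes place $\xi$, followed by a marker $*$ that records the place where it stands. Such an entry can serve only those $t$ that pass through the recorded position. The price is paid in the colouring argument. We may no longer choose an arbitrary vertex $w_i$ of colour $i$; it must extend a prescribed initial segment. The section on the lower bound shows how to afford this.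

## Sequences whose entries are addressed to them

Fix an infinite cardinal $\kappa$ and an object $*$ that is not a sequence. A *sequence* is a function $p$ whose domain is an ordinal, denoted $|p|$ and called its length. Write $p\sqsubseteq q$ if $p$ is an initial segment of $q$, and $p^{\frown}a$ for $p$ followed by the single entry $a$. Two sequences are *comparable* if one is an initial segment of the other. Two incomparable sequences have a *first difference*: the least $\xi$ with $p(\xi)\ne q(\xi)$, where $\xi$ is smaller than both lengths.

**Definition (the set $L$).** By recursion on $\alpha<\kappa^+$ let $L^\alpha$ be the set of all sequences $p$ with $|p|<\kappa^+$ such that for every $\xi<|p|$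
$$p(\xi)=*\quad\text{or}\quad p(\xi)\in\bigcup_{\beta<\alpha}L^\beta\ \text{ and }\ (p{\restriction}\xi)^{\frown}*\sqsubseteq p(\xi).\tag{1}$$
Let $L=\bigcup_{\alpha<\kappa^+}L^\alpha$, and for $p\in L$ let $\operatorname{rk}(p)$ be the least $\alpha$ with $p\in L^\alpha$.

By (1), every entry $p(\xi)\ne *$ of $p\in L$ satisfies $\operatorname{rk}(p(\xi))<\operatorname{rk}(p)$.

Some members, for any $\kappa$. $L^0$ consists of the sequences of length less than $\kappa^+$ with all entries $*$, including the empty sequence. The sequence $\langle\langle *\rangle\rangle$ of length 1 has rank 1: its entry in place $0$ must begin with $\emptyset^{\frown}*=\langle *\rangle$, and it does. The sequence $\langle *,\langle *,*,*\rangle\rangle$ is in $L$, since $\langle *,*\rangle\sqsubseteq\langle *,*,*\rangle$. But $\langle *,\langle *\rangle\rangle$ is not, since $\langle *,*\rangle\not\sqsubseteq\langle *\rangle$. The sequence $\langle\langle *\rangle,\langle\langle *\rangle,*\rangle\rangle$ is in $L$, of rank 2.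

**Lemma 4.** A sequence $p$ with $|p|<\kappa^+$ is in $L$ if and only if for every $\xi<|p|$
$$p(\xi)=*,\quad\text{or}\quad p(\xi)\in L\ \text{ and }\ (p{\restriction}\xi)^{\frown}*\sqsubseteq p(\xi).\tag{2}$$
Consequently:

* (a) initial segments of members of $L$ are in $L$, and the union of a $\sqsubseteq$-increasing chain of at most $\kappa$ members of $L$ is in $L$;
* (b) if $p\in L$, then $p^{\frown}*\in L$;
* (c) if $p,q\in L$ and $p^{\frown}*\sqsubseteq q$, then $p^{\frown}q\in L$ (here $q$ is appended as one entry).

*Proof.* If $p\in L$, then (2) follows from (1). Conversely, assume (2). The entries of $p$ other than $*$ are at most $|p|$ many, hence at most $\kappa$ many, and each has rank below $\kappa^+$. As $\kappa^+$ is regular, there is $\alpha<\kappa^+$ above all these ranks, and then $p\in L^\alpha$.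

Condition (2) at place $\xi$ depends only on $p{\restriction}(\xi+1)$. So it passes to initial segments and to unions of chains. The union of a chain of at most $\kappa$ members of $L$ has as its length a supremum of at most $\kappa$ ordinals below $\kappa^+$, which is below $\kappa^+$ by regularity. This gives (a). In (b) and (c) the length grows by 1, and (2) at the new place $|p|$ holds by the first alternative in (b) and by the second in (c). $\square$

**Definition (the graph $G=G_\kappa$).** For $p\in L$ put
$$N(p)=\{\,p(\xi):\ \xi<|p|,\ \ \xi+\kappa=|p|,\ \ p(\eta)\ne *\text{ for all }\eta\in[\xi,|p|)\,\}\subseteq L.\tag{3}$$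
The vertex set of $G$ is $L$, and $p,q$ are adjacent if and only if $q\in N(p)$ or $p\in N(q)$.

Elements of $N(p)$ have smaller rank than $p$, so there are no loops, and the two ends of an edge have different ranks: $u\in N(v)$ implies $\operatorname{rk}(u)<\operatorname{rk}(v)$. Also $|N(p)|\le\kappa$, since $p$ has at most $\kappa$ entries.

We shall use the following fact of ordinal arithmetic: if $\alpha<\kappa$ then $\alpha+\kappa=\kappa$. Indeed $\alpha+\beta<\kappa$ for all $\beta<\kappa$, because $\alpha+\beta$ has cardinality less than $\kappa$, and so $\alpha+\kappa=\sup_{\beta<\kappa}(\alpha+\beta)\le\kappa$. Thus, if $\xi$ qualifies in (3) and $\xi\le\xi'<|p|$, then $\xi'=\xi+\alpha$ with $\alpha<\kappa$ and $\xi'+\kappa=\xi+\kappa=|p|$, so $\xi'$ qualifies as well. In words, $N(p)$ is nonempty exactly when $p$ ends in a star-free block of order type $\kappa$.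

A small piece of $G_\omega$: define $z$ of length $\omega$ by $z(n)=(z{\restriction}n)^{\frown}*$, so that
$$z=\langle\ \langle *\rangle,\ \langle\langle *\rangle,*\rangle,\ \dots\rangle .$$
By (b), (c) and (a), $z\in L$. Every $n<\omega$ qualifies, so $N(z)=\{z(n):n<\omega\}$. Each $z(n)$ has finite length, so $N(z(n))=\emptyset$. The vertices $z,z(0),z(1),\dots$ therefore induce a star, which falls apart when its centre $z$ is deleted.

## First differences along edges, and why both conditions are there

**Lemma 5.** Let $u\in N(v)$, witnessed by $\xi$, that is, $u=v(\xi)$ with $\xi$ as in (3). Then $u{\restriction}\xi=v{\restriction}\xi$, $u(\xi)=*$ and $v(\xi)=u\ne *$. So $u,v$ are incomparable with first difference exactly $\xi$. Moreover $|v|=\xi+\kappa$ and $v(\eta)\ne *$ for all $\eta\in[\xi,|v|)$.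

Consequently, for every edge of $G$ with first difference $\xi$, exactly one end has the value $*$ at $\xi$; this end is the value of the other end at $\xi$, and the other end has length $\xi+\kappa$ and is star-free on $[\xi,\xi+\kappa)$.

*Proof.* By (2), $(v{\restriction}\xi)^{\frown}*\sqsubseteq v(\xi)=u$. This says $u{\restriction}\xi=v{\restriction}\xi$ and $u(\xi)=*$, and $v(\xi)=u$ is a sequence, hence not $*$. The rest is (3). For the consequence, name the ends of the edge so that $u\in N(v)$; then $u$ is the end whose value at the first difference is $*$. $\square$

So $u$ runs along with $v$ up to place $\xi$; there $u$ carries the mark $*$, while $v$ carries $u$ itself. All the later arguments read edges in this way.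

Why not simply join $p$ to all its entries other than $*$? Take $\kappa=\omega$, and drop one of the conditions in (3) at a time.

*Without $\xi+\kappa=|p|$.* Let $z$ have length $\omega+\omega$ with $z(\xi)=(z{\restriction}\xi)^{\frown}*$ for all $\xi$. Again $z\in L$. The vertices $z{\restriction}(\omega+k)$, for $k<\omega$, are entirely star-free, so each of them would be joined to all $z(n)$, $n<\omega$. The $z(n)$ have the finite lengths $n+1$, and the $z{\restriction}(\omega+k)$ have the infinite lengths $\omega+k$, so all these vertices are distinct. They would form a $K_{\aleph_0,\aleph_0}$.

*Without star-freeness on $[\xi,|p|)$, asking only $p(\xi)\ne *$ and $\xi+\kappa=|p|$.* Define recursively sequences of length $\omega$ by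
$$q_i=\langle q_0,\dots,q_{i-1},*,*,*,\dots\rangle\qquad(i<\omega).$$
For $j<i$ we have $(q_i{\restriction}j)^{\frown}*=\langle q_0,\dots,q_{j-1},*\rangle\sqsubseteq q_j=q_i(j)$, so $q_i\in L$ by induction on $i$. They are pairwise distinct, since $q_j(j)=*\neq q_i(j)$ for $j<i$. Since $j+\omega=\omega=|q_i|$ and $q_i(j)=q_j\ne *$, all $q_j$ and $q_i$ with $j<i$ would be adjacent, giving an infinite complete graph.

With both conditions in force, it turns out that no infinitely connected subgraph is left.

## The size of $G$ and the bound $\chi(G)\le\kappa^+$

**Proposition 6.** $|L|=2^\kappa$ and $\chi(G)\le\kappa^+$.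

*Proof.* **Step 1: the upper bound on $|L|$.** We show $|L^\alpha|\le2^\kappa$ by induction on $\alpha<\kappa^+$. The set $\bigcup_{\beta<\alpha}L^\beta\cup\{*\}$ is a union of at most $\kappa$ sets of size at most $2^\kappa$, together with one point, so it has size at most $2^\kappa$. The number of sequences of length below $\kappa^+$ with entries from it is at most $\kappa^+\cdot(2^\kappa)^\kappa=2^\kappa$. Hence $|L^\alpha|\le2^\kappa$, and $|L|\le\kappa^+\cdot2^\kappa=2^\kappa$.

**Step 2: the lower bound on $|L|$.** We produce $2^\kappa$ members. Build $p$ of length $\kappa$ by choosing at each $\xi<\kappa$ freely $p(\xi)=*$ or $p(\xi)=(p{\restriction}\xi)^{\frown}*$. By (b), (c) and (a) all initial segments and $p$ itself are in $L$. Different choices give different $p$, so $|L|\ge2^\kappa$.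

**Step 3: the colouring.** We colour greedily along the rank. By recursion on rank, give $p$ the least ordinal below $\kappa^+$ not used on $N(p)$, a set of at most $\kappa$ vertices of smaller rank. Every edge has the form $uv$ with $u\in N(v)$, so the colouring is proper. $\square$

## Every $\kappa$-colouring has a monochromatic edge

We imitate the argument with $t_S$: build a vertex $t$ whose neighbours show every colour that $t$ could have. By the addressing rule, the entry $s$ of $t$ in a given place must extend $y^{\frown}*$, where $y$ is the part of $t$ built so far. Starting from $y=\emptyset$ and aiming at all colours that occur may be impossible: if $c(\emptyset)=0$ and no other vertex has colour $0$, no vertex extending $\langle *\rangle$ has colour $0$. But then we may forget colour $0$, as a nonempty $t$ will not have it. The way out is to first move up to a vertex $x$ above which the set of available colours no longer shrinks.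

**Proposition 7.** $\chi(G)>\kappa$.

*Proof.* Let $c:L\to\kappa$ be arbitrary. For $x\in L$ let
$$I(x)=\{c(y):y\in L,\ x\sqsubseteq y\}.$$
Then $c(x)\in I(x)$, and $x\sqsubseteq y$ implies $I(y)\subseteq I(x)$.

**Step 1: stabilization.** We find $x\in L$ such that
$$I(y)=I(x)\quad\text{for every }y\in L\text{ with }x\sqsubseteq y.\tag{4}$$
Let $x_0=\emptyset$. Given $x_i$ with $i<\kappa$, if there is $y\in L$ with $x_i\sqsubseteq y$ and $i\notin I(y)$, let $x_{i+1}$ be such a $y$; otherwise let $x_{i+1}=x_i$. At limits, including $\kappa$, take unions; these are in $L$ by (a). Let $x=x_\kappa$.

To verify (4), let $x\sqsubseteq y$. Then $I(y)\subseteq I(x)$ by monotonicity. Conversely let $i\in I(x)$. Since $x_{i+1}\sqsubseteq x$, we have $i\in I(x)\subseteq I(x_{i+1})$. So at stage $i$ the first alternative did not occur, which means that $i\in I(y')$ for every $y'\in L$ with $x_i\sqsubseteq y'$. As $x_i\sqsubseteq x\sqsubseteq y$, we get $i\in I(y)$.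

**Step 2: a vertex whose neighbours show all colours of $I(x)$.** Let $\langle i_\alpha:\alpha<\kappa\rangle$ enumerate the nonempty set $I(x)\subseteq\kappa$, with repetitions. We choose $s_\alpha\in L$ recursively for $\alpha<\kappa$, keeping
$$y_\alpha:=x^{\frown}\langle s_\beta:\beta<\alpha\rangle\in L,\qquad y_\alpha{}^{\frown}*\sqsubseteq s_\alpha,\qquad c(s_\alpha)=i_\alpha.$$
Start with $y_0=x$. Given $y_\alpha\in L$, the sequence $y_\alpha{}^{\frown}*$ is in $L$ by (b) and extends $x$. By (4), $i_\alpha\in I(x)=I(y_\alpha{}^{\frown}*)$, so there is $s_\alpha\in L$ with $y_\alpha{}^{\frown}*\sqsubseteq s_\alpha$ and $c(s_\alpha)=i_\alpha$. Then $y_{\alpha+1}=y_\alpha{}^{\frown}s_\alpha\in L$ by (c). At limit $\alpha$, $y_\alpha=\bigcup_{\beta<\alpha}y_\beta\in L$ by (a). In the same way $t:=x^{\frown}\langle s_\alpha:\alpha<\kappa\rangle=\bigcup_{\alpha<\kappa}y_\alpha\in L$.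

**Step 3: the monochromatic edge.** We check that each $s_\alpha$ is a neighbour of $t$, and compare colours. We have $s_\alpha=t(|x|+\alpha)$, and
$$(|x|+\alpha)+\kappa=|x|+(\alpha+\kappa)=|x|+\kappa=|t|.$$
For $\eta\in[|x|,|t|)$ the entry $t(\eta)$ is one of the $s_\beta$, hence not $*$. So $s_\alpha\in N(t)$ for every $\alpha<\kappa$. Since $x\sqsubseteq t$, we have $c(t)\in I(x)$, say $c(t)=i_\alpha$. Then $c(s_\alpha)=i_\alpha=c(t)$, and $s_\alpha t$ is a monochromatic edge. As $c$ was arbitrary, $\chi(G)>\kappa$. $\square$

Propositions 6 and 7 give $\chi(G_\kappa)=\kappa^+$.

## Highly connected subgraphs pass through one vertex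

Look at the vertices of $G$ by their entry in place $0$. There is the class of $p$ with $p(0)=*$, and for each $q\in L$ the class of $p$ with $p(0)=q$. By Lemma 5, an edge between two classes joins some $u$ with $u(0)=*$ to a vertex $v$ with $v(0)=u$. So the class of $q$ is attached to the rest of the graph only through the single vertex $q$. The next lemma applies this at the first place where a subgraph branches.

**Lemma 8.** Let $H$ be a $\kappa$-connected subgraph of $G$ and $A=V(H)$. There is a largest ordinal $\mu$ such that all $p\in A$ have $|p|\ge\mu$ and the same restriction $p{\restriction}\mu$. For this $\mu$ there is $q\in A$ with $|q|>\mu$ and $q(\mu)=*$ such that every $p\in A\setminus\{q\}$ satisfies $|p|>\mu$ and $p(\mu)=q$.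

*Proof.* **Step 1: $\mu$ exists.** The set of ordinals with the stated property contains $0$ and is bounded by the length of any $p\in A$. It is closed under suprema: if all members of $A$ have length at least each of certain ordinals and agree below each of them, the same holds for the supremum. So it has a largest element $\mu$. Let $m$ be the common restriction.

**Step 2: all members of $A$ are longer than $\mu$.** This is needed to look at the values at $\mu$. If some $p\in A$ had $|p|=\mu$, then $p=m$ would be an initial segment of every member of $A$. By Lemma 5 adjacent vertices are incomparable, so $m$ would be isolated in $H$. But $H$ is connected and has at least $\kappa\geq 2$ vertices, a contradiction.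

**Step 3: the classes and the edges between them.** Partition $A$ into
$$A_*=\{p\in A:p(\mu)=*\},\qquad A_q=\{p\in A:p(\mu)=q\}\quad(q\in L).$$
If only one class were nonempty, $\mu+1$ would have the property that defines $\mu$, contrary to maximality. So at least two classes are nonempty, and therefore some $A_q$ with $q\in L$ is nonempty. Fix it. Two members of different classes have first difference $\mu$. So by Lemma 5 an edge of $H$ between different classes joins some $u\in A_*$ to a member of $A_u$.

**Step 4: only $q$ leads out of $A_q$.** Let $e$ be an edge of $H$ with exactly one end in $A_q$. By Step 3 it joins some $u\in A_*$ to a member of $A_u$. The end in $A_q$ is not in $A_*$, so it is the one in $A_u$; hence $u=q$. So the other end of $e$ is $q$, and $q\in A_*$. Such an edge exists, because $H$ is connected and $\emptyset\ne A_q\ne A$. Hence $q\in A$ and $q(\mu)=*$, and every edge leaving $A_q$ ends in $q$.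

**Step 5: there is nothing else.** The graph $H-q$ is connected, since $1<\kappa$. If there were a vertex in $A\setminus(A_q\cup\{q\})$, a path in $H-q$ from $A_q$ to it would contain an edge leaving $A_q$ that does not end in $q$, contradicting Step 4. So $A=\{q\}\cup A_q$. $\square$

## Iterating: a comb with at most one limit

If we delete $q$ from $H$, the rest is still $\kappa$-connected, and Lemma 8 applies again at a later place. We can do this $\kappa$ times and get a comb: vertices $q_0,q_1,\dots$ branch off one after the other from a common spine, and all other vertices follow the spine. The neighbours of $q_0$ are forced by Lemma 5 to have length exactly $\mu_0+\kappa$ and so, as we shall see, to coincide with the spine. This leaves room for only one neighbour.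

**Proposition 9.** $G$ contains no $\kappa$-connected subgraph.

*Proof.* Suppose $H\subseteq G$ is $\kappa$-connected, and let $A=V(H)$.

**Step 1: the recursion.** For $i<\kappa$ we define $q_i\in A$ and $\mu_i$. Suppose $q_j$ is defined for $j<i$. Let
$$A_i=A\setminus\{q_j:j<i\},\qquad H_i=H-\{q_j:j<i\}.$$
Fewer than $\kappa$ vertices were deleted. So $|A_i|\ge\kappa$, and deleting a further set of fewer than $\kappa$ vertices amounts to deleting fewer than $\kappa$ vertices from $H$. Hence $H_i$ is $\kappa$-connected. Apply Lemma 8 to $H_i$ and let $\mu_i$ and $q_i\in A_i$ be the $\mu$ and $q$ obtained. So for all $i<\kappa$: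
$$\text{all members of }A_i\text{ agree below }\mu_i;\quad q_i(\mu_i)=*;\quad |p|>\mu_i\text{ and }p(\mu_i)=q_i\text{ for all }p\in A_i\setminus\{q_i\}.\tag{5}$$

**Step 2: the branching places increase.** We show that
$$\mu_j<\mu_i\ \text{ for }j<i<\kappa,\qquad\text{and}\qquad\mu_i\ge\mu_0+i\ \text{ for all }i<\kappa.\tag{6}$$
If $j<i$, then $A_i\subseteq A_j\setminus\{q_j\}$. By (5) for $j$, all members of $A_i$ have length greater than $\mu_j$, agree below $\mu_j$, and have the same value $q_j$ at $\mu_j$. So they agree below $\mu_j+1$, and $\mu_i\ge\mu_j+1$ by the choice of $\mu_i$. The second part follows by induction on $i$. It is clear for $i=0$; at successors $\mu_{i+1}\ge\mu_i+1\ge\mu_0+i+1$; at limits $\mu_i\ge\sup_{j<i}\mu_j\ge\sup_{j<i}(\mu_0+j)=\mu_0+i$.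

**Step 3: the shape of a neighbour of $q_0$.** Let $p$ be a neighbour of $q_0$ in $H$. By (5) for $i=0$, $p$ and $q_0$ agree below $\mu_0$, and $q_0(\mu_0)=*$, $p(\mu_0)=q_0$. So their first difference is $\mu_0$, and $q_0$ is the end with value $*$ there. Lemma 5 gives
$$|p|=\mu_0+\kappa\quad\text{and}\quad p(\eta)\ne *\ \text{ for all }\eta\in[\mu_0,|p|).\tag{7}$$
Now $p\ne q_0$. If $p=q_i$ for some $i\ge1$, then $p(\mu_i)=*$ with $\mu_0<\mu_i<|p|$, contradicting (7). So $p$ is none of the $q_i$, and thus $p\in A_i\setminus\{q_i\}$ for all $i<\kappa$. By (5), $\mu_i<|p|=\mu_0+\kappa$ for all $i<\kappa$. Together with (6),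
$$\sup_{i<\kappa}\mu_i=\mu_0+\kappa=|p|.\tag{8}$$

**Step 4: $q_0$ has at most one neighbour in $H$.** Let $p,p'$ be neighbours of $q_0$ in $H$. By Step 3 both lie in every $A_i$, so by (5) they agree below every $\mu_i$. By (8) they agree below $\mu_0+\kappa$, and by (7) this is the length of both. So $p=p'$.

**Step 5: the contradiction.** Delete from $H$ the neighbour of $q_0$, if there is one. At most one vertex is deleted, so the remaining graph is connected and infinite. But $q_0$ is isolated in it. This is a contradiction. $\square$

In Step 3 both conditions of (3) did their work: the length $\mu_0+\kappa$ pins $p$ to the end of the spine, and star-freeness keeps $p$ from being one of the teeth $q_i$. The two modified graphs examined after Lemma 5 use exactly these freedoms.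

## Triangles

**Proposition 10.** $G$ is triangle-free.

*Proof.* The ends of an edge have different ranks, so a triangle has a vertex $p$ of largest rank. For another vertex $q$ of the triangle, $p\in N(q)$ would give $\operatorname{rk}(p)<\operatorname{rk}(q)$; so $q\in N(p)$. Thus the other two vertices are $q=p(\xi)$ and $r=p(\eta)$ with $\xi,\eta$ as in (3), and $\xi\ne\eta$ because $q\ne r$. Let $\xi<\eta$.

We compare $q$ and $r$. By (2), $(p{\restriction}\xi)^{\frown}*\sqsubseteq q$ and $(p{\restriction}\eta)^{\frown}*\sqsubseteq r$. So $q{\restriction}\xi=p{\restriction}\xi=r{\restriction}\xi$, while $q(\xi)=*$ and $r(\xi)=p(\xi)=q\neq *$. The first difference of $q$ and $r$ is therefore $\xi$, and $q$ has the value $*$ there. If $q,r$ were adjacent, Lemma 5 would give $r(\zeta)\ne *$ for all $\zeta\in[\xi,|r|)$. But $r(\eta)=*$ and $\xi<\eta<|r|$, a contradiction. $\square$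

Propositions 6, 7, 9 and 10 prove Theorem 1. For $\kappa=\omega$, the graph $G_\omega$ has $2^{\aleph_0}$ vertices and chromatic number $\aleph_1$, is triangle-free, and contains no infinitely connected subgraph.

## Large chromatic number in graphs of size below $\mathfrak c^{+\omega}$

We turn to Theorem 2. By Lemma 3 it suffices to find, in a graph without $K_{\aleph_0,\mathfrak c^+}$ of size less than $\mathfrak c^{+\omega}$, a well-ordering in which each vertex has fewer than $\mathfrak c$ smaller neighbours. We cut the graph into layers so that each vertex has few neighbours in earlier layers, and use induction inside the layers. One fact of cardinal arithmetic is needed.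

**Lemma 11.** If $\mu=\mathfrak c^{+k}$ with $k<\omega$, then $\mu^{\aleph_0}=\mu$.

*Proof.* For $k=0$, $\mathfrak c^{\aleph_0}=2^{\aleph_0\cdot\aleph_0}=\mathfrak c$. For the step use Hausdorff's formula $(\nu^+)^{\aleph_0}=\nu^+\cdot\nu^{\aleph_0}$ for infinite $\nu$. Its nontrivial inequality is seen as follows. As $\nu^+$ is regular and uncountable, every function from $\omega$ to $\nu^+$ is bounded by some $\beta<\nu^+$; for each $\beta$ there are at most $\nu^{\aleph_0}$ functions from $\omega$ to $\beta$, so altogether there are at most $\nu^+\cdot\nu^{\aleph_0}$. With $\nu=\mathfrak c^{+k}$ and $\nu^{\aleph_0}=\nu$ we get $(\nu^+)^{\aleph_0}=\nu^+$. $\square$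

**Proposition 12.** Let $G$ contain no $K_{\aleph_0,\mathfrak c^+}$ and let $|V(G)|<\mathfrak c^{+\omega}$. Then $V(G)$ has a well-ordering in which every vertex has fewer than $\mathfrak c$ smaller neighbours.

*Proof.* We use induction on $|V(G)|$. If $|V(G)|\le\mathfrak c$, take a well-ordering of order type $|V(G)|$: every vertex has fewer than $\mathfrak c$ predecessors. Otherwise $|V(G)|=\mu^+$ with $\mu=\mathfrak c^{+k}$ for some $k<\omega$, and $\mu^{\aleph_0}=\mu$ by Lemma 11. In this proof $N(t)$ denotes the set of all neighbours of $t$ in $G$.

**Step 1: closed sets.** We isolate the sets that the outside sees in only finitely many vertices. For infinite countable $a\subseteq V(G)$, let $Z_a$ be the set of common neighbours of the elements of $a$. There are no loops, so $Z_a\cap a=\emptyset$. If $|Z_a|\ge\mathfrak c^+$, then $a$ and a subset of $Z_a$ of size $\mathfrak c^+$ would form a $K_{\aleph_0,\mathfrak c^+}$. So $|Z_a|\le\mathfrak c$. Call $M\subseteq V(G)$ *closed* if $Z_a\subseteq M$ for every infinite countable $a\subseteq M$. (In a graph where any two vertices have only finitely many common neighbours, $Z_a$ has at most one element, so closing a set adds at each stage at most one vertex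 per countable $a$.) Then
$$\text{a vertex }t\text{ outside a closed set }M\text{ has only finitely many neighbours in }M.\tag{9}$$
Otherwise pick an infinite countable $a\subseteq N(t)\cap M$; then $t\in Z_a\subseteq M$, a contradiction.

**Step 2: small sets have small closed supersets.** We show that every $M\subseteq V(G)$ with $|M|\le\mu$ lies in a closed set of size at most $\mu$. Iterate the operation $M\mapsto M\cup\bigcup_aZ_a$, where $a$ ranges over the infinite countable subsets of $M$, for $\omega_1$ steps, taking unions at limits. A set of size at most $\mu$ has at most $\mu^{\aleph_0}=\mu$ countable subsets, and each contributes at most $\mathfrak c\le\mu$ vertices, so the size stays at most $\mu$ at successors. At limits, including $\omega_1$, at most $\aleph_1\le\mathfrak c\le\mu$ sets of size at most $\mu$ are united. An infinite countable subset $a$ of the final union is contained in some stage before $\omega_1$, since $\omega_1$ has uncountable cofinality; so $Z_a$ is contained in the next stage. The union is closed.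

**Step 3: the layers.** Enumerate $V(G)=\{v_\xi:\xi<\mu^+\}$. Let $M_0=\emptyset$; let $M_{\xi+1}$ be a closed set of size at most $\mu$ containing $M_\xi\cup\{v_\xi\}$; at limits $\xi<\mu^+$ let $M_\xi=\bigcup_{\eta<\xi}M_\eta$, a union of at most $\mu$ sets of size at most $\mu$. Then $V(G)=\bigcup_{\xi<\mu^+}M_\xi$. For $t\in V(G)$, the least $\zeta$ with $t\in M_\zeta$ is neither $0$ nor a limit. So $t$ lies in exactly one layer $M_{\xi+1}\setminus M_\xi$.

**Step 4: few neighbours in earlier layers.** We show that $t\in M_{\xi+1}\setminus M_\xi$ has at most $\aleph_0$ neighbours in $M_\xi$. If $\xi=0$, there are none. If $\xi$ is a successor, $M_\xi$ is closed and (9) says there are finitely many. If $\xi$ is a limit, then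
$$N(t)\cap M_\xi=\bigcup_{\eta<\xi}\bigl(N(t)\cap M_{\eta+1}\bigr),$$
and by (9) each set on the right is finite. These sets form a chain under inclusion. A chain of finite sets has at most one member of each finite size, so it has at most countably many distinct members, and its union is countable.

**Step 5: concatenation.** Each layer has size at most $\mu<|V(G)|$, and the subgraph it induces contains no $K_{\aleph_0,\mathfrak c^+}$. So by the induction hypothesis it has a well-ordering of the required kind. Put the layers one after the other in the order of $\xi$. A vertex then has fewer than $\mathfrak c$ smaller neighbours in its own layer and at most $\aleph_0<\mathfrak c$ in earlier layers, so fewer than $\mathfrak c$ in total. $\square$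

*Proof of Theorem 2.* Let $|V(G)|<\mathfrak c^{+\omega}$. If $G$ contains no $K_{\aleph_0,\mathfrak c^+}$, then Proposition 12 and Lemma 3 with $\lambda=\mathfrak c$ give $\chi(G)\le\mathfrak c$. So if $\chi(G)>\mathfrak c$, then $G$ contains $K_{\aleph_0,\mathfrak c^+}$. This graph is infinitely connected, because after deleting finitely many vertices both sides remain nonempty. $\square$
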